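
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Factor pair latin squares of order $pq$}


\begin{abstract}
An $(a,b)$-sudoku latin square is a latin square of order $ab$ in which every rectangle of the natural tiling by $a\times b$ rectangles contains every symbol once. A factor pair latin square of order $n$ is a latin square that has this property for every ordered factorization $n=ab$. We prove that a factor pair latin square of order $pq$ exists for all distinct primes $p,q$. More generally, for all positive integers $a,b$ there is a latin square of order $ab$ that is both an $(a,b)$- and a $(b,a)$-sudoku latin square. The proof merges rows and columns into coarse pieces, writes the matrix of areas as a sum of $n$ nonnegative integer matrices, and separates the pieces again with K\"onig's theorem on regular bipartite multigraphs.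
\end{abstract}

\section{The question and the answer}

A \emph{latin square} of order $n$ is an $n\times n$ array in which every row and every column contains each of $n$ symbols exactly once. Let $n=ab$ with positive integers $a,b$; then $(a,b)$ is an \emph{ordered factor pair} of $n$. Cut the rows into $b$ consecutive bands of $a$ rows and the columns into $a$ consecutive stacks of $b$ columns. This tiles the array by $a\times b$ rectangles, each with $n$ entries. An \emph{$(a,b)$-sudoku latin square} is a latin square of order $n=ab$ in which each of these rectangles contains every symbol exactly once. For $(1,n)$ and $(n,1)$ the rectangles are the rows and the columns, so nothing new is required.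

A single factor pair is easy to serve. Write a row number as $i_1a+i_0$ and a column number as $j_1b+j_0$ with $0\le i_0,j_1<a$ and $0\le i_1,j_0<b$, and put the symbol
\[
\big((i_0+j_1)\bmod a,\ (i_1+j_0)\bmod b\big)
\]
in that position. Fixing the row, or the column, or the rectangle (that is, $i_1$ and $j_1$), the two free digits determine the symbol bijectively.

A \emph{factor pair latin square} of order $n$, denoted $\mathrm{FPLS}(n)$, is a latin square that is an $(a,b)$-sudoku latin square for \emph{every} ordered factor pair $(a,b)$ of $n$. Now several tilings must be served at once. The cases in which $n$ is a prime power or twice a prime have already been dealt with. The question posed in \cite{FPLS} is whether an $\mathrm{FPLS}(pq)$ exists when $p$ and $q$ are primes; here $p,q$ are distinct odd primes. The factor pairs of $pq$ are then $(1,pq),(pq,1),(p,q),(q,p)$, so the array must be tiled correctly both by $p\times q$ and by $q\times p$ rectangles. Since $p$ and $q$ are coprime, no interior horizontal or vertical line of one tiling is a line of the other, and the formula above gives no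 hint. On the other hand there is no counting obstruction. If every symbol is spread over the array with constant density $1/n$, then each row, column and rectangle receives each symbol with total weight $1$. Only integrality is at stake, and one would guess that the answer is yes. It is.

\begin{theorem}\label{thm:A}
Let $2\le p<q$ be coprime integers. There is a latin square of order $pq$ that is both a $(p,q)$- and a $(q,p)$-sudoku latin square.
\end{theorem}

\begin{theorem}\label{thm:B}
For all positive integers $a,b$ there is a latin square of order $ab$ that is both an $(a,b)$- and a $(b,a)$-sudoku latin square.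
\end{theorem}

\begin{corollary}\label{cor:main}
For every pair of distinct primes $p,q$, in particular for every pair of distinct odd primes, an $\mathrm{FPLS}(pq)$ exists. An $\mathrm{FPLS}(n)$ exists for every $n$ that is a product of two primes, equal or distinct.
\end{corollary}

\begin{proof}
If $p\ne q$, the only factor pairs of $pq$ that impose a condition are $(p,q)$ and $(q,p)$, and Theorem~\ref{thm:A} applies. If $p=q$, the only one is $(p,p)$, and Theorem~\ref{thm:B} applies with $a=b=p$.
\end{proof}

Primality plays no further role. In the proof of Theorem~\ref{thm:A} coprimality is used in three ways: it makes interior parallel lines of the two tilings distinct (Section~\ref{sec:pieces}), it makes multiplication by $q-p$ a permutation of the residues modulo $p$ (Section~\ref{sec:case3}), and it excludes $q=2p$.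

\medskip
\noindent\textbf{The method.} The lines of both tilings cut the array into small rectangles. We merge some of these into larger \emph{cells}. For each symbol we first decide only \emph{how often} it occurs in each cell; this is one nonnegative integer matrix per symbol, and these matrices must add up to the matrix $\Omega$ of areas. Then K\"onig's theorem places the symbols inside the cells. The uniform distribution $\Omega/n$ is a fractional solution of the first step, and a simple rounding produces integer matrices with the right sums. The rounding may, however, produce a negative entry at cells of one particular kind. The heart of the proof is to write $\Omega$ as a sum of suitable integer matrices, called \emph{classes}, such that this cannot happen when a class is rounded further.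

Sections~\ref{sec:pieces}--\ref{sec:round} set up the method. Sections~\ref{sec:case1}--\ref{sec:case3} cut $\Omega$ into classes when $q>2p$, when $p<q<2p$ with $3(q-p)\le p$, and when $p<q<2p$ with $3(q-p)>p$. Since $q\neq 2p$ by coprimality and $p\ge2$, this covers Theorem~\ref{thm:A}. Section~\ref{sec:B} deduces Theorem~\ref{thm:B}.

\section{Pieces and balanced matrices}\label{sec:pieces}

From now until the end of Section~\ref{sec:case3}, $2\le p<q$ are coprime, $n=pq$ and $r=q-p$. Rows and columns are numbered $0,\dots,n-1$, and $[x,y)$ stands for $x,x+1,\dots,y-1$. There are $q$ \emph{narrow bands} of $p$ rows and $p$ \emph{wide bands} of $q$ rows, and likewise $q$ \emph{narrow stacks} and $p$ \emph{wide stacks} of columns. We need a latin square in which every symbol occurs once in each (narrow band)$\times$(wide stack) and once in each (wide band)$\times$(narrow stack).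

\subsection{The pieces}

Let $s_t=tq\bmod p\in[0,p)$ for $0\le t\le p$. By coprimality, $s_t=0$ only for $t=0$ and $t=p$. For $0\le I\le p-1$ put
\[
a_I=p-s_I,\qquad b_I=s_{I+1},\qquad e_I=Iq+a_I,\qquad e_I'=(I+1)q-b_I .
\]
Thus $e_I=p(\lfloor Iq/p\rfloor+1)$ is the first multiple of $p$ greater than $Iq$, and $e_I'=p\lfloor (I+1)q/p\rfloor$ is the last multiple of $p$ not exceeding $(I+1)q$. Since $q>p$,
\[
f_I=\frac{e_I'-e_I}{p}=\Big\lfloor\frac{(I+1)q}{p}\Big\rfloor-\Big\lfloor\frac{Iq}{p}\Big\rfloor-1\ \ge 0 .
\]
Wide band $I$ is $[Iq,(I+1)q)$; call it \emph{band $I$} for short. It splits into the \emph{row pieces}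
\[
T_I=[Iq,e_I),\qquad F_I=[e_I,e_I'),\qquad B_I=[e_I',(I+1)q)
\]
(top, full, bottom) of sizes $a_I$, $pf_I$, $b_I$. Empty pieces are discarded: these are $F_I$ when $f_I=0$, and $B_{p-1}$. All other $T_I$, $B_I$ are nonempty. The narrow bands are $T_0$ (which has $a_0=p$ rows), the unions $B_{I-1}\cup T_I$ for $1\le I\le p-1$, and the $f_I$ narrow bands that make up each $F_I$.

Columns are treated identically. Wide stack $J$, or \emph{stack $J$}, splits into the \emph{column pieces} $L_J,H_J,R_J$ (left, full, right) of sizes $a_J,pf_J,b_J$. \emph{Block} $(I,J)$ is band $I$ times stack $J$. A \emph{cell} is a pair (row piece, column piece). We write $TL$, $FH$ and so on for the cells of a block, and also for the entries of a matrix there. The cells $(F_I,H_J)$ are called \emph{$FH$-cells}. Figure~\ref{fig:15} shows the case $n=15$.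

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.33]
\foreach \i in {6,12} {
  \foreach \j in {6,12} {
    \fill[gray!30] (\j,-\i) rectangle ({\j+3},{-\i-3});
  }
}
\foreach \pos in {3,6,9,12} {
  \draw[dashed] (\pos,0)--(\pos,-15);
  \draw[dashed] (0,-\pos)--(15,-\pos);
}
\foreach \pos in {0,5,10,15} {
  \draw[thick] (\pos,0)--(\pos,-15);
  \draw[thick] (0,-\pos)--(15,-\pos);
}
\foreach \pos/\lab in {1.5/T_0,4/B_0,5.5/T_1,7.5/F_1,9.5/B_1,11/T_2,13.5/F_2}
  \node[left] at (0,-\pos) {\scriptsize $\lab$};
\foreach \pos/\lab in {1.5/L_0,4/R_0,5.5/L_1,7.5/H_1,9.5/R_1,11/L_2,13.5/H_2}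
  \node[above] at (\pos,0) {\scriptsize $\lab$};
\end{tikzpicture}
\caption{The pieces for $p=3$, $q=5$. Thick lines are at multiples of $5$ and bound the wide bands and stacks; dashed lines are at multiples of $3$ and bound the narrow ones. The shaded cells are the $FH$-cells.}
\label{fig:15}
\end{figure}

\subsection{The smallest case by hand}\label{sec:six}

Let $p=2$, $q=3$. The row pieces are $T_0=\{0,1\}$, $B_0=\{2\}$, $T_1=\{3\}$, $F_1=\{4,5\}$; the column pieces $L_0,R_0,L_1,H_1$ are the same sets. Consider one symbol in a square of the required kind. In each wide stack it occurs once in $T_0$, once in $F_1$ and once in the narrow band $B_0\cup T_1=\{2,3\}$. As it occurs once in row $2$ and once in row $3$, there are two types. Type~1: it is in row $2$ inside stack $0$ and in row $3$ inside stack $1$. Type~2: the other way round. Hence it occurs in block $(0,0)$ twice if it has type~1, and once if it has type~2. The same analysis of columns $2,3$ shows that a type~1 symbol occurs in column $2$ inside band $0$ and in column $3$ inside band $1$, and a type~2 symbol the other way round. Block $(0,0)$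 has nine entries, so there are three symbols of each type, say $1,2,3$ of type~1 and $4,5,6$ of type~2.

In block $(0,0)$ a type~2 symbol must lie in $TL$. A type~1 symbol lies either in $TL$ and $BR$, or in $TR$ and $BL$; since $BR$ has one entry, the first happens once, say for symbol $1$. The other blocks are treated alike, and one choice is
\[
\begin{array}{c|cc|cc}
 & L_0 & R_0 & L_1 & H_1\\ \hline
T_0 & 1,4,5,6 & 2,3 & 5,6 & 1,2,3,4\\
B_0 & 2,3 & 1 & 4 & 5,6\\ \hline
T_1 & 5,6 & 4 & 1 & 2,3\\
F_1 & 1,2,3,4 & 5,6 & 2,3 & 1,4,5,6
\end{array}
\]
Each cell holds as many symbols as it has entries. It remains to distribute the symbols of $T_0$ over rows $0,1$ so that each row gets each symbol once and each column piece $Y$ gets $|Y|$ symbols in each row, to do the same for $F_1$, and then to distribute the symbols of each row over columns $0,1$ and columns $4,5$. The result is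
\[
\begin{array}{ccc|ccc}
4&6&2&5&1&3\\
5&1&3&6&2&4\\
3&2&1&4&6&5\\ \hline
6&5&4&1&3&2\\
1&3&5&2&4&6\\
2&4&6&3&5&1
\end{array}
\]
which is both a $(2,3)$- and a $(3,2)$-sudoku latin square. The general proof follows the same two stages: first the numbers of occurrences, then the distribution.

\subsection{Balanced matrices}

All matrices below are indexed by (row pieces)$\times$(column pieces); inequalities between them, and $\lfloor A\rfloor$, $\lceil A\rceil$, are meant entrywise. For such a matrix $A$ let $A(X,J)$ be the sum of its entries over the row piece $X$ and all column pieces of stack $J$, and let $A(I,Y)$ be the sum over band $I$ and the column piece $Y$. Empty pieces contribute $0$.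

\begin{definition}
A real matrix $A$ is \emph{$\kappa$-balanced}, or balanced of \emph{weight} $\kappa$, if
\begin{itemize}
\item[(R)] for all $J$: $A(T_0,J)=\kappa$;\ \ $A(B_{I-1},J)+A(T_I,J)=\kappa$ for $1\le I\le p-1$;\ \ $A(F_I,J)=f_I\kappa$ for all $I$;
\item[(C)] for all $I$: $A(I,L_0)=\kappa$;\ \ $A(I,R_{J-1})+A(I,L_J)=\kappa$ for $1\le J\le p-1$;\ \ $A(I,H_J)=f_J\kappa$ for all $J$.
\end{itemize}
\end{definition}

If $M_s(X,Y)$ counts the occurrences of symbol $s$ in $X\times Y$ in a square as in Theorem~\ref{thm:A}, then $M_s$ is $1$-balanced, and $\sum_sM_s=\Omega$, where $\Omega(X,Y)=|X||Y|$. The matrix $\Omega$ is $n$-balanced, because a narrow band meets a wide stack in $n$ positions, and so does a wide band a narrow stack. Sums and differences of balanced matrices are balanced, with the sum or difference of the weights.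

For rounding it is better to describe a matrix by its partial sums. Let
\[
\mathcal Q=\{tq:0\le t\le p\},\qquad \mathcal P=\{0\}\cup\{e_I,e_I':0\le I\le p-1\}.
\]
All elements of $\mathcal P$ are multiples of $p$, so $\mathcal P\cap\mathcal Q=\{0,n\}$ by coprimality. Each $T$-, $B$-, $L$- or $R$-piece lies between one line of $\mathcal Q$ and one line of $\mathcal P$; each $F$- or $H$-piece lies between two lines of $\mathcal P$. For lines $x,y\in\mathcal P\cup\mathcal Q$ let $N_A(x,y)$ be the sum of $A$ over $[0,x)\times[0,y)$. The entry of $A$ on the cell $[x_1,x_2)\times[y_1,y_2)$ is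
\begin{equation}\label{eq:corners}
N_A(x_1,y_1)+N_A(x_2,y_2)-N_A(x_1,y_2)-N_A(x_2,y_1),
\end{equation}
and every function $N$ that vanishes when $x=0$ or $y=0$ is $N_A$ for exactly one $A$. A vertex $(x,y)$ is \emph{mixed} if it lies in $(\mathcal P\times\mathcal Q)\cup(\mathcal Q\times\mathcal P)$.

\begin{lemma}\label{lem:vertices}
$A$ is $\kappa$-balanced if and only if $N_A(x,y)=\kappa xy/n$ at every mixed vertex. In that case the row of $A$ belonging to $X$ has sum $\kappa|X|$ and the column belonging to $Y$ has sum $\kappa|Y|$.
\end{lemma}

\begin{proof}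
The lines of $\mathcal P$ cut the rows into $T_0$, the $B_{I-1}\cup T_I$ and the nonempty $F_I$, which consist of $1$, $1$ and $f_I$ narrow bands. Hence (R) says that for consecutive lines $x<x'$ of $\mathcal P$ and $y<y'$ of $\mathcal Q$ the sum of $A$ over $[x,x')\times[y,y')$ is $\kappa(x'-x)/p=\kappa(x'-x)(y'-y)/n$. Adding these up gives $N_A=\kappa xy/n$ on $\mathcal P\times\mathcal Q$, and taking differences gives the converse. In the same way (C) is the condition on $\mathcal Q\times\mathcal P$. Since $n\in\mathcal P\cap\mathcal Q$, the vertex $(x,n)$ is mixed for every line $x$, so $N_A(x,n)=\kappa x$; differences of these give the row sums. The column sums are obtained from $(n,y)$.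
\end{proof}

\section{From count matrices to a latin square}\label{sec:unmerge}

K\"onig's theorem states that the edge set of a $k$-regular bipartite multigraph is a disjoint union of $k$ perfect matchings. We use it in the following form.

\begin{lemma}\label{lem:koenig}
Let $k\ge1$ and let $D$ be a nonnegative integer matrix in which every row has sum $k$ and column $v$ has sum $km_v$, with integers $m_v\ge1$. Then $D$ is a sum of $k$ nonnegative integer matrices in which every row has sum $1$ and column $v$ has sum $m_v$.
\end{lemma}

\begin{proof}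
Let $D$ define a bipartite multigraph between its rows and its columns. Replace each column vertex $v$ by $m_v$ copies and distribute its $km_v$ edges among them, $k$ for each copy. The new multigraph is $k$-regular; decompose it into perfect matchings and identify the copies again.
\end{proof}

\begin{proposition}\label{prop:unmerge}
If $\Omega=\sum_{s=1}^nM_s$ with nonnegative integral $1$-balanced matrices $M_s$, then the latin square of Theorem~\ref{thm:A} exists.
\end{proposition}

\begin{proof}
We split the pieces in three steps: full pieces into narrow bands and stacks, then row pieces into single rows, then column pieces into single columns.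

\emph{Splitting the full pieces.} Let $f_I\ge2$. Consider the matrix whose rows are indexed by pairs $(s,J)$ and whose columns are indexed by column pieces $Y$, with entry $M_s(F_I,Y)$ if $Y$ belongs to stack $J$ and $0$ otherwise. Row $(s,J)$ has sum $M_s(F_I,J)=f_I$ by (R), and column $Y$ has sum $\sum_sM_s(F_I,Y)=|F_I||Y|=f_I\cdot p|Y|$. Lemma~\ref{lem:koenig} gives $f_I$ matrices. Let the $g$-th one define the entries $M_s(F_I^g,Y)$ for the $g$-th narrow band $F_I^g$ inside $F_I$. Then, for all $s,J,Y$,
\[
M_s(F_I^g,J)=1,\qquad \sum_sM_s(F_I^g,Y)=p|Y|,\qquad \sum_YM_s(F_I^g,Y)=p,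
\]
the last because there are $p$ stacks. Sums over all of $F_I$ have not changed. Do this for every such $I$.

Next let $f_J\ge2$ and split $H_J$ in the same way: rows indexed by pairs $(s,I)$, columns by the current row pieces $X$, with entry $M_s(X,H_J)$ if $X$ belongs to band $I$ and $0$ otherwise. Row $(s,I)$ has sum $f_J$ by (C), and column $X$ has sum $f_J\cdot p|X|$. This does not change sums over whole stacks. After these steps every symbol has total exactly $1$ on each (narrow band)$\times$(wide stack) and on each (wide band)$\times$(narrow stack). Moreover each $M_s$ has row sums $|X|$ and column sums $|Y|$, and $\sum_sM_s(X,Y)=|X||Y|$ for all current pieces $X,Y$.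

\emph{Single rows.} For a row piece $X$ consider the matrix indexed by symbols and column pieces with entries $M_s(X,Y)$. Its row sums are $|X|$, and its column sums are $|X|\cdot|Y|$. Assign the $|X|$ matrices given by Lemma~\ref{lem:koenig} to the rows of $X$. Now for each single row $x$ we have numbers $M_s(x,Y)$ with $\sum_YM_s(x,Y)=1$ and $\sum_sM_s(x,Y)=|Y|$.

\emph{Single columns.} For a column piece $Y$ consider the matrix indexed by rows $x$ and symbols $s$ with entries $M_s(x,Y)$. Its row sums are $|Y|$, and so are its column sums, since $M_s$ has column sum $|Y|$ at $Y$. By Lemma~\ref{lem:koenig} it is a sum of $|Y|$ permutation matrices; assign them to the columns of $Y$, and put symbol $s$ in position $(x,y)$ if the matrix of column $y$ has a $1$ at $(x,s)$.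

Every position receives one symbol, every column contains each symbol once, and every row $x$ contains each symbol $\sum_YM_s(x,Y)=1$ time. Symbol $s$ occurs $M_s(X,Y)$ times in $X\times Y$, so every $p\times q$ and every $q\times p$ rectangle contains it once.
\end{proof}

\section{Rounding, and the cells it does not control}\label{sec:round}

By Proposition~\ref{prop:unmerge} it remains to write $\Omega$ as a sum of $n$ nonnegative integral $1$-balanced matrices. The natural plan is to peel them off one at a time, each obtained by rounding a multiple of what is left. We round the partial sums $N_A$. If the weight is an integer, they are integers already at mixed vertices. At the others we round down on $\mathcal P\times\mathcal P$ and up on $\mathcal Q\times\mathcal Q$. The directions are opposite so that the two errors in a corner cell, where both kinds of vertices occur with the same sign, work against each other.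

\begin{lemma}\label{lem:round}
Let $\kappa$ be an integer and $A$ a real $\kappa$-balanced matrix. There is an integral $\kappa$-balanced matrix $A''$ with $\lfloor A\rfloor\le A''\le\lceil A\rceil$ at all cells other than $FH$-cells.
\end{lemma}

\begin{proof}
At a mixed vertex one of $x,y$ is a multiple of $p$ and the other of $q$, so $N_A(x,y)=\kappa xy/n$ is an integer. Let $N''=\lfloor N_A\rfloor$ on $\mathcal P\times\mathcal P$, $N''=\lceil N_A\rceil$ on $\mathcal Q\times\mathcal Q$ and $N''=N_A$ at mixed vertices. A vertex to which two of these rules apply has a coordinate in $\mathcal P\cap\mathcal Q=\{0,n\}$, hence is mixed with $N_A$ integral, and the rules agree. Also $N''$ vanishes when $x=0$ or $y=0$. Let $A''$ be the matrix with $N_{A''}=N''$; it is integral, and it is $\kappa$-balanced by Lemma~\ref{lem:vertices}.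

Consider \eqref{eq:corners}. A cell in $\{T,B\}\times\{L,R\}$ has two mixed corners; the other two are opposite, one in $\mathcal P\times\mathcal P$ and one in $\mathcal Q\times\mathcal Q$, and enter with the same sign. Its entry is $\pm(u+v)$ plus an integer and becomes $\pm(\lfloor u\rfloor+\lceil v\rceil)$ plus the same integer. Since $\lfloor u\rfloor-u\in(-1,0]$ and $\lceil v\rceil-v\in[0,1)$, the change is less than $1$ in absolute value. A cell in $\{T,B\}\times H$ or $F\times\{L,R\}$ has two mixed corners and two adjacent corners in $\mathcal P\times\mathcal P$, which enter with opposite signs. Its entry $\pm(u-u')$ plus an integer becomes $\pm(\lfloor u\rfloor-\lfloor u'\rfloor)$ plus the same integer, again a change of less than $1$. An integer at distance less than $1$ from a real number $t$ lies in $[\lfloor t\rfloor,\lceil t\rceil]$.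
\end{proof}

An $FH$-cell has all four corners in $\mathcal P\times\mathcal P$, so its entry can change by more than $1$. We say that something holds \emph{off $FH$} if it holds at all cells that are not $FH$-cells.

\begin{lemma}\label{lem:peel}
Let $\kappa\ge1$ and let $A$ be integral, $\kappa$-balanced and nonnegative off $FH$. Then $A$ is a sum of $\kappa$ integral $1$-balanced matrices that are nonnegative off $FH$. Consequently every cell off $FH$ at which $A$ is $0$ is $0$ in each summand.
\end{lemma}

\begin{proof}
For $\kappa=1$ there is nothing to prove. Let $\kappa\ge2$. Round the $1$-balanced matrix $A/\kappa$ to $M$ by Lemma~\ref{lem:round}. Off $FH$ we have $0\le M\le\lceil A/\kappa\rceil\le A$, because the entries of $A$ there are nonnegative integers. So $A-M$ is integral, $(\kappa-1)$-balanced and nonnegative off $FH$; induct.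
\end{proof}

It remains to control the $FH$-cells. Their entries are determined by the others through (R) and (C), and the proof of the next lemma shows that in the summands of Lemma~\ref{lem:peel} they can be negative only in blocks with $f_I=f_J=1$. Let
\[
\mathcal C=\{I:\ f_I=1,\ I\ne p-1\}.
\]
For $I\in\mathcal C$ we have $a_I,b_I\ge1$, and $a_I+b_I=q-p=r$.

\begin{lemma}\label{lem:sign}
Let $M$ be integral, $1$-balanced and nonnegative off $FH$. Suppose that for all $I,J\in\mathcal C$ we have $M(T_I,H_J)=0$ or $M(B_I,H_J)=0$. Then $M\ge0$.
\end{lemma}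

\begin{proof}
Let $(F_I,H_J)$ be an $FH$-cell, so $f_I,f_J\ge1$. The piece $T_I$ lies in the narrow band $T_0$ or $B_{I-1}\cup T_I$. The cells of this band are not $FH$-cells, so their entries are nonnegative, and over stack $J$ they sum to $1$. Hence $M(T_I,H_J)\le1$. In the same way $M(B_I,H_J)$, $M(F_I,L_J)$ and $M(F_I,R_J)$ are at most $1$. By (C) and (R),
\[
M(F_I,H_J)=f_J-M(T_I,H_J)-M(B_I,H_J)=f_I-M(F_I,L_J)-M(F_I,R_J).
\]
If $f_J\ge2$ or $f_I\ge2$, this is nonnegative. Let $f_I=f_J=1$. If $I=p-1$, then $B_I$ is empty and the first expression is at least $0$. If $J=p-1$, then $R_J$ is empty and the second expression is at least $0$. Otherwise $I,J\in\mathcal C$, and the hypothesis makes the first expression at least $0$.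
\end{proof}

\begin{example}\label{ex:bad}
The hypothesis cannot be omitted. For $p=3$, $q=5$ we have $(a_I)=(3,1,2)$, $(b_I)=(2,1,0)$, $(f_I)=(0,1,1)$ and $\mathcal C=\{1\}$. The matrix
\[
\begin{array}{c|rr|rrr|rr}
 &L_0&R_0&L_1&H_1&R_1&L_2&H_2\\ \hline
T_0&1&0&0&1&0&1&0\\
B_0&0&1&0&0&0&0&1\\ \hline
T_1&0&0&0&1&0&0&0\\
F_1&1&0&1&-1&1&0&1\\
B_1&0&0&0&1&0&0&0\\ \hline
T_2&1&0&0&0&0&1&0\\
F_2&0&1&0&1&0&0&1
\end{array}
\]
is integral, $1$-balanced and nonnegative off $FH$, but its entry at $(F_1,H_1)$ is $-1$.
\end{example}

\begin{definition}
An integral $\kappa$-balanced matrix, $\kappa\ge1$, that is nonnegative off $FH$ is \emph{good} if for all $I,J\in\mathcal C$ its entry at $(T_I,H_J)$ or its entry at $(B_I,H_J)$ is $0$.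
\end{definition}

\begin{proposition}\label{prop:good}
If $\Omega$ is a sum of good matrices, then the latin square of Theorem~\ref{thm:A} exists.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:peel} each good $\kappa$-balanced matrix is a sum of $\kappa$ integral $1$-balanced matrices that are nonnegative off $FH$ and inherit its zeros off $FH$. By Lemma~\ref{lem:sign} they are nonnegative. Since $\Omega$ is $n$-balanced, the weights $\kappa$ add up to $n$. Apply Proposition~\ref{prop:unmerge}.
\end{proof}

If $\mathcal C=\emptyset$, then $\Omega$ itself is good and we are done. Otherwise at least two good matrices are needed, since the entries of $\Omega$ at all $(T_I,H_J)$ and $(B_I,H_J)$ with $I,J\in\mathcal C$ are positive. The simplest attempt uses two of nearly equal weight: one avoids all cells $(T_I,H_J)$, the other avoids all cells $(B_I,H_J)$. With rounding available, real matrices suffice. Let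
\[
\lambda=\frac{\lfloor n/2\rfloor}{n},\qquad \mu=1-\lambda,\qquad\text{so that}\qquad 1\le\frac{\mu}{\lambda}\le\frac{n+1}{n-1}\le2 .
\]

\begin{proposition}\label{prop:two}
Suppose there is a real $0$-balanced matrix $E$ such that
\[
-\lambda\Omega\le E\le\mu\Omega\quad\text{off }FH
\]
and such that $E(T_I,H_J)=-\lambda\Omega(T_I,H_J)$ and $E(B_I,H_J)=\mu\Omega(B_I,H_J)$ for all $I,J\in\mathcal C$. Then the latin square of Theorem~\ref{thm:A} exists.
\end{proposition}

\begin{proof}
The matrix $A'=\lambda\Omega+E$ is $\lfloor n/2\rfloor$-balanced, and $0\le A'\le\Omega$ off $FH$. Round it to $A_1$ by Lemma~\ref{lem:round}, and let $A_2=\Omega-A_1$. Since $\Omega$ is integral, $0\le A_1\le\Omega$ off $FH$. For $I,J\in\mathcal C$, the entry of $A'$ at $(T_I,H_J)$ is $0$, hence so is that of $A_1$; the entry of $A'$ at $(B_I,H_J)$ equals that of $\Omega$, hence the entry of $A_2$ there is $0$. So $A_1$ and $A_2$ are good, and Proposition~\ref{prop:good} applies.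
\end{proof}

In the next two sections we construct $E$. For fixed $I,J\in\mathcal C$ we write
\[
a=a_I,\quad b=b_I,\quad c=a_J,\quad d=b_J,\quad \alpha=\lambda a,\quad \beta=\mu b,\quad \theta=p/r,
\]
so that $a+b=c+d=r$ and $1\le a,b,c,d\le r-1$. We need $TH=-\alpha p$ and $BH=\beta p$ in block $(I,J)$. Since $0\le a,b\le r$,
\begin{equation}\label{eq:FF}
-\lambda r\le\beta-\alpha\le\mu r .
\end{equation}

\section{The case $q>2p$}\label{sec:case1}

Here the prescribed entries can be compensated inside the block itself. Let $E$ be $0$ outside the blocks $(I,J)$ with $I,J\in\mathcal C$, and in each of these blocks let $E$ be the rank-one matrix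
\begin{equation}\label{eq:rankone}
\begin{array}{c|ccc}
 &L&H&R\\ \hline
T&\alpha\theta c&-\alpha\theta r&\alpha\theta d\\
F&(\beta-\alpha)\theta c&-(\beta-\alpha)\theta r&(\beta-\alpha)\theta d\\
B&-\beta\theta c&\beta\theta r&-\beta\theta d
\end{array}
\end{equation}
whose rows are $\alpha,\ \beta-\alpha,\ -\beta$ times $\theta(c,-r,d)$. All row and column sums are $0$ in every block, so $E$ is $0$-balanced. Since $\theta r=p$, the entries $TH=-\alpha p$ and $BH=\beta p$ are as required. The remaining bounds are as follows. Here $|F|=|H|=p$ and $r=q-p\ge p+1$, so $\theta\le p/(p+1)<1$.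
\begin{itemize}
\item $TL=\lambda a\theta c\le\mu ac$ because $\lambda\theta\le\mu$. The same holds for $TR$ with $d$ in place of $c$.
\item $BL=-\mu b\theta c\ge-\lambda bc$ holds if $\mu\theta\le\lambda$, and similarly for $BR$. It suffices that $(n+1)p\le(n-1)(p+1)$, that is, $n\ge2p+1$; this is true because $n=pq$ and $q>2p$.
\item $FL=\frac{\beta-\alpha}r\,pc$ and $FR=\frac{\beta-\alpha}r\,pd$ satisfy the bounds by \eqref{eq:FF}.
\end{itemize}
Proposition~\ref{prop:two} proves Theorem~\ref{thm:A} for $q>2p$. (If $q>3p$, all $f_I\ge2$, $\mathcal C$ is empty, and $E=0$.)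

\section{The case $q<2p$ with $3(q-p)\le p$}\label{sec:case2}

Now $\theta=p/r\ge3$. In \eqref{eq:rankone} the entry $TL=\lambda a\theta c$ exceeds its bound $\mu ac$, since $\mu/\lambda\le 2$. The corner cells of block $(I,J)$ are too small, so the compensation has to be moved into neighboring bands and stacks. We first check that there is room. If $r=1$, then $\mathcal C$ is empty and $E=0$; below, the choice of an element of $\mathcal C$ implies $r\ge2$.

\subsection{The neighborhood of an element of $\mathcal C$}

Since $q=p+r$ with $0<r<p$, we have $s_t=tr\bmod p$ and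
\begin{equation}\label{eq:fcarry}
f_I=\Big\lfloor\frac{(I+1)r}p\Big\rfloor-\Big\lfloor\frac{Ir}p\Big\rfloor=
\begin{cases}1&\text{if }s_I+r\ge p,\\0&\text{otherwise.}\end{cases}
\end{equation}
Let $I\in\mathcal C$, so $s_I=p-a$ and $s_{I+1}=b$. As $a<r<p$, we have $s_I\ne0$, so $I\ge1$; and $I\le p-2$ by definition. Since $a,b<r$ and $3r\le p$,
\[
s_{I-1}=p-a-r,\qquad s_{I+2}=b+r,\qquad\text{both in }(0,p).
\]
In particular $I+2\ne p$, so band $I+2$ exists. By \eqref{eq:fcarry}, $f_{I-1}=f_{I+1}=f_{I+2}=0$, because $s_{I-1}+r=p-a$, $s_{I+1}+r=b+r$ and $s_{I+2}+r=b+2r<3r\le p$ are all less than $p$. Hence distinct elements of $\mathcal C$ differ by at least $3$, and the triples $\{I-1,I,I+1\}$ with $I\in\mathcal C$ are disjoint. The pieces of bands $I-1,I,I+1$, in order, and their sizes are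
\[
\begin{array}{cc|ccc|cc}
T_{I-1}&B_{I-1}&T_I&F_I&B_I&T_{I+1}&B_{I+1}\\ \hline
r+a&p-a&a&p&b&p-b&r+b
\end{array}
\]
The same holds for columns with $c,d$ in place of $a,b$.

\subsection{The pattern}

We compensate step by step. Keep the corners of block $(I,J)$ at $0$ and put $TH=-\alpha\theta r$.
\begin{itemize}
\item The narrow band $B_{I-1}\cup T_I$ must have sum $0$ over stack $J$. So $B_{I-1}$ receives $\alpha\theta r$ there, as $\alpha(\theta-1)c$, $\alpha r$, $\alpha(\theta-1)d$ on $L_J,H_J,R_J$.
\item The amount $\alpha r$ on $H_J$ must be canceled inside band $I-1$. So $T_{I-1}$ receives $-\alpha r$ there, repaid by $\alpha c$ and $\alpha d$ on $L_J$ and $R_J$.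
\item Band $I-1$ now has $\alpha\theta c$ on $L_J$. The other part $R_{J-1}$ of that narrow stack receives $-\alpha\theta c$, in the row $B_{I-1}$.
\item This must be canceled over stack $J-1$ inside the narrow band $B_{I-1}\cup T_I$. So $T_I$ receives $\alpha c$ on $L_{J-1}$ and $\alpha(\theta-1)c$ on $R_{J-1}$. The pieces $R_J$ and $L_{J+1}$, $R_{J+1}$ are treated symmetrically, with $d$ in place of $c$.
\item The prescribed entry $BH=\beta\theta r$ is compensated in the mirror image of these rows, with $-\beta$ in place of $\alpha$. Finally the row $F_I$ is chosen so that the sums over band $I$ are right, and the process stops.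
\end{itemize}
The proportion $(\theta-1):1$ is dictated by the room available. A piece of size $p-c$ can take $(\theta-1)c=(p-r)c/r$, since this is less than $p-c$ for $c<r$, but it need not be able to take $\theta c$.

Formally, define four vectors on the column pieces of stacks $J-1,J,J+1$:
\[
\begin{array}{c|cc|ccc|cc}
 &L_{J-1}&R_{J-1}&L_J&H_J&R_J&L_{J+1}&R_{J+1}\\ \hline
\text{size}&r+c&p-c&c&p&d&p-d&r+d\\ \hline
u&0&0&c&-r&d&0&0\\
v&0&-\theta c&(\theta-1)c&r&(\theta-1)d&-\theta d&0\\
w&c&(\theta-1)c&0&-\theta r&0&(\theta-1)d&d\\
z=u+v+w&c&-c&\theta c&-\theta r&\theta d&-d&d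
\end{array}
\]
Let $E^{I,J}$ be the matrix that is $0$ outside bands $I-1,I,I+1$ and stacks $J-1,J,J+1$ and has the rows
\[
\begin{array}{cc|ccc|cc}
T_{I-1}&B_{I-1}&T_I&F_I&B_I&T_{I+1}&B_{I+1}\\ \hline
\alpha u&\alpha v&\alpha w&(\beta-\alpha)z&-\beta w&-\beta v&-\beta u
\end{array}
\]
Let $E=\sum_{I,J\in\mathcal C}E^{I,J}$. The supports of the $E^{I,J}$ lie in disjoint sets of blocks.

\begin{lemma}
Each $E^{I,J}$, and hence $E$, is $0$-balanced.
\end{lemma}

\begin{proof}
(R): The sets of rows in question carry the vectors $\alpha u$ (from $T_{I-1}$), $\alpha(v+w)$ (from $B_{I-1}\cup T_I$), $(\beta-\alpha)z$ (from $F_I$), $-\beta(v+w)$ (from $B_I\cup T_{I+1}$) and $-\beta u$ (from $B_{I+1}$). Over each of the stacks $J-1,J,J+1$ the vectors $u$ and $z$ have sum $0$, since $c+d=r$; hence so has $v+w=z-u$.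

(C): The sums over bands $I-1,I,I+1$ are the vectors
\[
\alpha(u+v),\qquad \alpha w+(\beta-\alpha)z-\beta w=(\beta-\alpha)(u+v),\qquad -\beta(u+v),
\]
and $u+v=(0,-\theta c\mid\theta c,0,\theta d\mid-\theta d,0)$ has sum $0$ on $L_{J-1}$, on $R_{J-1}\cup L_J$, on $H_J$, on $R_J\cup L_{J+1}$ and on $R_{J+1}$.
\end{proof}

\subsection{The bounds}

The entries at $(T_I,H_J)$ and $(B_I,H_J)$ are $-\alpha\theta r=-\alpha p$ and $\beta\theta r=\beta p$, as Proposition~\ref{prop:two} requires. It remains to check $-\lambda\Omega\le E\le\mu\Omega$ off $FH$. Since the supports are disjoint, we may check each $E^{I,J}$ separately.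

\emph{Rows other than $F_I$.} Put $(\rho,\rho')=(\lambda,\mu)$, $x=a$ for the three rows $T_{I-1},B_{I-1},T_I$ and $(\rho,\rho')=(\mu,\lambda)$, $x=b$ for the three rows $B_I,T_{I+1},B_{I+1}$. In the first three rows the entries are $\rho x$ times an entry $\xi$ of $u,v,w$; in the last three they are $-\rho x\,\xi$. In both cases what we need is
\[
-\rho\,\Omega\ \le\ \rho x\,\xi\ \le\ \rho'\,\Omega ,
\]
and the row carrying $u$, $v$, $w$ has size $r+x$, $p-x$, $x$ respectively. Let $y\in\{c,d\}$; the columns have sizes $r+y$, $p-y$, $y$ and $p$. We use $1\le x,y\le r-1$, $\rho/\rho'\le\frac{n+1}{n-1}\le2$ and the following inequalities, in which $t$ stands for $x$ or $y$: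
\begin{align}
\rho t&\le\rho'(r+t), \label{eq:b1}\\
\rho(\theta-1)t&\le\rho'(p-t), \label{eq:b2}\\
\theta xy&\le(p-x)(p-y). \label{eq:b3}
\end{align}
Here \eqref{eq:b1} holds since $\rho t\le2\rho't\le\rho'(r+t)$. For \eqref{eq:b2}, note that $\theta-1=(p-r)/r$ and that $t/(p-t)$ increases with $t$, so
\[
\frac{(\theta-1)t}{p-t}\le\frac{(p-r)(r-1)}{r(p-r+1)}\le\frac{r-1}r,\qquad\text{and}\qquad \frac{r-1}r\cdot\frac{n+1}{n-1}\le1\iff 2r\le n+1,
\]
which is true. For \eqref{eq:b3}, $\theta xy\le\theta r^2=rp\le\frac{p^2}3<\frac{4p^2}9\le(p-r)^2\le(p-x)(p-y)$.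
\begin{itemize}
\item Row $u$, of size $r+x$. On the column of size $y$, $\xi=y$: need $\rho xy\le\rho'(r+x)y$, which is \eqref{eq:b1}. On $H_J$, $\xi=-r$: need $\rho xr\le\rho(r+x)p$, which is clear.
\item Row $v$, of size $p-x$. On size $p-y$, $\xi=-\theta y$: need $\rho\theta xy\le\rho(p-x)(p-y)$, which is \eqref{eq:b3}. On size $y$, $\xi=(\theta-1)y$: need $\rho x(\theta-1)y\le\rho'(p-x)y$, which is \eqref{eq:b2}. On $H_J$, $\xi=r$: need $\rho xr\le\rho'(p-x)p$, which follows from $\rho\le2\rho'$, $2r\le p-x$ and $x\le p$.
\item Row $w$, of size $x$. On size $r+y$, $\xi=y$: need $\rho xy\le\rho'x(r+y)$, which is \eqref{eq:b1}. On size $p-y$, $\xi=(\theta-1)y$: need $\rho x(\theta-1)y\le\rho'x(p-y)$, which is \eqref{eq:b2}. On $H_J$, $\xi=-p$ and $\rho x\xi=-\rho\Omega$.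
\end{itemize}
All other entries of these rows are $0$.

\emph{Row $F_I$, of size $p$.} On the column of size $y$ the entry is $(\beta-\alpha)\theta y=\frac{\beta-\alpha}r\,py$, and \eqref{eq:FF} applies. On the columns of sizes $p-y$ and $r+y$ its absolute value is
\[
|\beta-\alpha|\,y\le\mu ry\le2\lambda ry\le\lambda py\le\lambda p\min(p-y,\,r+y).
\]
The remaining entry is at an $FH$-cell and is not restricted.

Proposition~\ref{prop:two} proves Theorem~\ref{thm:A} in this case.

\section{The case $q<2p$ with $3(q-p)>p$}\label{sec:case3}

When $3r>p$, elements of $\mathcal C$ can be close together (for $p=5$, $q=8$ one finds $\mathcal C=\{1,3\}$), and patterns such as the one above would overlap. We write $\Omega$ explicitly as a sum of good matrices of three kinds instead. The formulas $s_t=tr\bmod p$ and \eqref{eq:fcarry} remain valid. Put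
\[
G=p-r,\qquad\text{so that}\qquad 0<G<2r,\qquad G+r=p,\qquad G+2r=q .
\]
If $f_I=1$, then $a_I+b_I=r$. If $f_I=0$, then $a_I+b_I=q$, and
\begin{equation}\label{eq:f0}
r<a_I\le p,\qquad r\le b_I<p,
\end{equation}
because $s_I+r<p$ gives $a_I=p-s_I>r$, and $b_I=q-a_I$.

How heavy can a good matrix $A$ be? Suppose that it has weight $\kappa$, that its sums over the pieces inside each block are proportional to those of $\Omega$, and that it avoids $TH$ in the blocks with $I,J\in\mathcal C$. In such a block the row $T$ has sum $\kappa a_I/p$, and this must fit into the cells $TL,TR$ of total area $a_Ir$ if $A\le\Omega$ there. So $\kappa\le rp$. We shall use one such matrix $A_1$ of weight $rp$ and one matrix $A_2$ of weight $rp$ that avoids $BH$. The remaining weight $n-2rp=pG$ is divided among matrices $D_0,\dots,D_{p-1}$ of weight $G$. These are good for a different reason. In each stack, every narrow band $B_{I-1}\cup T_I$ carries its whole weight $G$ on only one of its two pieces, and these pieces are chosen so that, if $f_I=1$, at most one of $T_I$ and $B_I$ carries any weight in a given stack.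

We first prescribe the row and column sums of all these matrices inside every block, and then fill the blocks one by one.

\subsection{The sums inside a block}

\emph{$A_1$ and $A_2$.} In block $(I,J)$ the rows $T,F,B$ shall have sums $ra_I,\ rpf_I,\ rb_I$, and the columns $L,H,R$ sums $ra_J,\ rpf_J,\ rb_J$. Both triples add up to $rq$. Since $a_0=p$ and $b_{I-1}+a_I=p$, conditions (R) and (C) hold with $\kappa=rp$.

\emph{$D_h$, $0\le h\le p-1$.} For $0\le t\le p$ and $0\le j\le p-1$ let
\[
\gamma_h(t,j)=\Big\lfloor\frac{(t+j+h)r}p\Big\rfloor-\Big\lfloor\frac{(j+h)r}p\Big\rfloor-\Big\lfloor\frac{tr}p\Big\rfloor\in\{0,1\},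
\]
the carry when the fractional parts of $tr/p$ and $(j+h)r/p$ are added. In block $(I,J)$ the rows $T,F,B$ of $D_h$ shall have sums $G\tau,\ Gf_I,\ G\tau'$, and the columns $L,H,R$ sums $G\sigma,\ Gf_J,\ G\sigma'$, where
\[
\tau=1-\gamma_h(I,J),\quad \tau'=\gamma_h(I+1,J),\quad \sigma=1-\gamma_h(J,I),\quad \sigma'=\gamma_h(J+1,I).
\]
The narrow band $B_{I-1}\cup T_I$ then has sum $G\gamma_h(I,J)+G(1-\gamma_h(I,J))=G$ over stack $J$. Together with $\gamma_h(0,\cdot)=\gamma_h(p,\cdot)=0$ this gives (R) with $\kappa=G$, and shows that $\tau'=0$ where $B_{p-1}$ is empty. Condition (C) follows in the same way, and $\sigma'=0$ where $R_{p-1}$ is empty.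

Put $x=(I+J+h)r\bmod p$, and let $W=1$ if $x\ge p-r$ and $W=0$ otherwise. Then
\[
W=\Big\lfloor\frac{(I+J+h+1)r}p\Big\rfloor-\Big\lfloor\frac{(I+J+h)r}p\Big\rfloor .
\]
Inserting the definitions and \eqref{eq:fcarry}, the terms $\lfloor Ir/p\rfloor$, $\lfloor(I+1)r/p\rfloor$ and $\lfloor(J+h)r/p\rfloor$ cancel in $\tau+f_I+\tau'$, and by symmetry we get
\begin{equation}\label{eq:W}
\tau+f_I+\tau'=1+W=\sigma+f_J+\sigma' .
\end{equation}
So row and column sums of $D_h$ in a block have the same total. A carry occurs in $\gamma_h(I,J)$ exactly when the fractional part $x/p$ of the sum is smaller than the fractional part $s_I/p$ of the summand $Ir/p$. Hence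
\begin{equation}\label{eq:tau}
\tau=1\iff x\ge s_I,\qquad \sigma=1\iff x\ge s_J .
\end{equation}
Since $\gcd(r,p)=\gcd(q,p)=1$, for a fixed block $x$ runs once through all residues modulo $p$ as $h$ runs through $0,\dots,p-1$. Therefore $W=1$ for exactly $r$ values of $h$, and $\sum_h\tau=p-s_I=a_I$. By \eqref{eq:W}, $\sum_h\tau'=p+r-pf_I-a_I=q-pf_I-a_I=b_I$. Likewise $\sum_h\sigma=a_J$ and $\sum_h\sigma'=b_J$. Adding all classes, the row sums inside a block are $(2r+G)a_I=qa_I$, $(2rp+pG)f_I=qpf_I$ and $(2r+G)b_I=qb_I$. These are the row sums of $\Omega$ in the block, and the same holds for columns.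

It remains to fill each block, in each class, by nonnegative integers with the prescribed sums so that the classes add up to $\Omega$. Different blocks can be treated independently. We write $a,b,c,d$ for $a_I,b_I,a_J,b_J$. The \emph{total} of a cell is the sum of its entries in $A_1$, $A_2$ and all $D_h$. Rows and columns of empty pieces ($b=0$ or $d=0$) may be kept in the tables below, since all entries prescribed there are $0$.

\subsection{Blocks with $f_I=f_J=1$}

Here $a+b=c+d=r$. Let the blocks of $A_1$ and $A_2$ be
\[
A_1:\ \begin{array}{c|ccc}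
 &L&H&R\\ \hline
T&ac&0&ad\\
F&bc&rp-rb&bd\\
B&0&rb&0
\end{array}
\qquad\qquad
A_2:\ \begin{array}{c|ccc}
 &L&H&R\\ \hline
T&0&ra&0\\
F&ac&rp-ra&ad\\
B&bc&0&bd
\end{array}
\]
Their row sums are $ra,rp,rb$ and their column sums are $rc,rp,rd$. In $D_h$ we have $\tau+\tau'=W=\sigma+\sigma'$ by \eqref{eq:W}. If $W=0$, put $FH=G$. If $W=1$, exactly one $X\in\{T,B\}$ and one $Y\in\{L,R\}$ have prescribed sum $G$; put $XH=FY=G$. All other entries are $0$, and the sums are right.

The totals of the corner cells are $ac,ad,bc,bd$. Since $X=T$ for $a$ values of $h$ and $X=B$ for $b$ values, the totals of $TH$ and $BH$ are $ra+Ga=pa$ and $rb+Gb=pb$. Similarly those of $FL$ and $FR$ are $(a+b)c+Gc=pc$ and $(a+b)d+Gd=pd$. Finally the total of $FH$ is $2rp-r^2+G(p-r)=2rp-r^2+(p-r)^2=p^2$. So the classes add up to $\Omega$ in this block. In every class $TH=0$ or $BH=0$ in such a block. Since all blocks with $I,J\in\mathcal C$ are of this kind, all matrices will be good.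

For instance, in block $(1,1)$ for $p=3$, $q=5$, where $a=b=c=d=1$, $r=2$, $G=1$, we obtain
\[
\begin{pmatrix}1&3&1\\3&9&3\\1&3&1\end{pmatrix}=
\begin{pmatrix}1&0&1\\1&4&1\\0&2&0\end{pmatrix}+
\begin{pmatrix}0&2&0\\1&4&1\\1&0&1\end{pmatrix}+
\begin{pmatrix}0&1&0\\1&1&1\\0&1&0\end{pmatrix},
\]
where the matrices on the right are the blocks of $A_1$, of $A_2$ and of $D_0+D_1+D_2$. In the last one $TH$ and $BH$ are both positive, but they come from different $D_h$; in each single class one of them is $0$, unlike in Example~\ref{ex:bad}.

\subsection{Blocks with $f_I=1$, $f_J=0$, and their transposes}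

Here $a+b=r$, $c+d=q$, and there is no $H$. In $A_i$ ($i=1,2$) choose integers $0\le t_i\le ra$ and $0\le t_i'\le rb$, and put
\[
\begin{array}{c|cc}
 &L&R\\ \hline
T&t_i&ra-t_i\\
F&rc-t_i-t_i'&rp-rc+t_i+t_i'\\
B&t_i'&rb-t_i'
\end{array}
\]
The row sums and the sum of column $L$ are right. Column $R$ then has sum $r(a+b+p-c)=r(q-c)=rd$. By \eqref{eq:f0}, $c>r$, so $FL\ge rc-r(a+b)=r(c-r)\ge0$; and $c\le p$ gives $FR\ge0$.

In $D_h$ we have $\tau+\tau'=W$ and $\sigma+\sigma'=1+W$. If $W=0$, only the row $F$ and exactly one column $Y\in\{L,R\}$ have nonzero sum; put $FY=G$. If $W=1$, both $L$ and $R$ have sum $G$, and so have $F$ and exactly one $X\in\{T,B\}$. Choose an integer $0\le g_h\le G$ and put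
\[
XL=g_h,\quad XR=G-g_h,\quad FL=G-g_h,\quad FR=g_h .
\]
All other entries are $0$.

Since $X=T$ for $a$ values of $h$ and $X=B$ for $b$ others, the total of $TL$ can be made any integer in $[0,2ra+Ga]=[0,qa]$ and, independently, the total of $BL$ any integer in $[0,qb]$. As $c\le q$, we can make these totals $ac$ and $bc$. The row totals $qa,qp,qb$ and column totals $qc,qd$ then force the totals $ad$ for $TR$, $bd$ for $BR$, $qc-(a+b)c=pc$ for $FL$ and $qp-pc=pd$ for $FR$, as desired.

The prescribed sums are symmetric under exchanging $I$ with $J$ and rows with columns. So blocks with $f_I=0$, $f_J=1$ are filled by transposing this construction.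

\subsection{Blocks with $f_I=f_J=0$}

Here $a+b=c+d=q$, and there are four cells. In $A_i$ choose an integer $x_i$ with $r\max(0,a+c-q)\le x_i\le r\min(a,c)$, and put
\[
TL=x_i,\quad TR=ra-x_i,\quad BL=rc-x_i,\quad BR=rb-rc+x_i=r(q-a-c)+x_i .
\]
These are nonnegative with the right sums.

In $D_h$ we have $\tau+\tau'=1+W=\sigma+\sigma'$. If $W=0$, exactly one of $T,B$ and one of $L,R$ has sum $G$; put $G$ in their common cell and $0$ elsewhere. By \eqref{eq:tau} this cell is $TL$ when $\max(s_I,s_J)\le x<p-r$, that is, for exactly $p-r-\max(s_I,s_J)=\min(a,c)-r$ values of $h$ (a positive number by \eqref{eq:f0}). If $W=1$, which happens for $r$ values of $h$, all four sums are $G$; choose an integer $0\le g_h\le G$ and put $TL=BR=g_h$, $TR=BL=G-g_h$.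

The total of $TL$ can therefore be made any integer in
\[
\big[\,G(\min(a,c)-r)+2r\max(0,a+c-q),\ (G+2r)\min(a,c)\,\big].
\]
We claim that $ac$ lies in this interval. The upper end is $q\min(a,c)\ge ac$, since $\max(a,c)\le p<q$. For the lower end assume $a\le c$, as we may by symmetry; here $G<2r$ is used.
\begin{itemize}
\item If $a+c\le q$, the lower end is $G(a-r)\le2r(a-r)=a^2-(a-r)^2-r^2\le a^2\le ac$.
\item If $a+c>q$, substitute $2r=q-G$ and use $q-a=b$, $q-c=d$, $p-c=d-r$:
\begin{align*}
ac-2r(a+c-q)-G(a-r)&=(q-a)(q-c)+G(c-q+r)\\
&=bd-G(d-r)\\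
&\ge d^2-2r(d-r)=(d-r)^2+r^2>0 .
\end{align*}
The inequality uses $b\ge d$ (from $a\le c$) and $d\ge r$ (from \eqref{eq:f0}).
\end{itemize}
Choose the $x_i$ and $g_h$ so that the total of $TL$ is $ac$. The row totals $qa,qb$ and column totals $qc,qd$ force the totals $ad$ for $TR$, $bc$ for $BL$ and $bd$ for $BR$.

\medskip
Thus $\Omega=A_1+A_2+\sum_hD_h$ with good matrices, and Proposition~\ref{prop:good} applies. This completes the proof of Theorem~\ref{thm:A}.

\section{All orders $ab$}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\delta=\gcd(a,b)$, $a=\delta p'$, $b=\delta q'$ and $m=p'q'$, so that $\gcd(p',q')=1$ and $ab=\delta^2m$. Let $S$ be a latin square of order $m$ that is both a $(p',q')$- and a $(q',p')$-sudoku latin square. If $p',q'\ge2$, it exists by Theorem~\ref{thm:A}, because the property is symmetric in $p'$ and $q'$. If $p'=1$ or $q'=1$, any latin square of order $m$ will do.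

We combine $S$ with the digit formula of the introduction. Write row numbers uniquely as $i\delta m+x\delta+k$ and column numbers as $i'\delta m+y\delta+k'$, with $0\le i,k,i',k'<\delta$ and $0\le x,y<m$, and put the symbol
\[
\big(S(x,y),\ (i+k')\bmod\delta,\ (k+i')\bmod\delta\big)
\]
in this position. There are $m\delta^2=ab$ symbols.

\emph{Rows and columns.} For a fixed row, that is, fixed $(i,x,k)$, the maps $y\mapsto S(x,y)$ and $(i',k')\mapsto(i+k',k+i')$ modulo $\delta$ are bijective, so every symbol occurs once. For a fixed column, $x\mapsto S(x,y)$ and $(i,k)\mapsto(i+k',k+i')$ modulo $\delta$ are bijective.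

\emph{Rectangles.} Since $a=\delta p'$ and $b=\delta q'$ divide $\delta m$, an $a\times b$ rectangle of the tiling consists of all positions with fixed $i,i'$, with $x$ in one band of $p'$ rows of $S$ and $y$ in one stack of $q'$ columns of $S$, and with $k,k'$ arbitrary. As $(x,y)$ varies, each symbol of $S$ occurs once, because $S$ is a $(p',q')$-sudoku latin square. As $(k,k')$ varies, each pair $(i+k',k+i')$ modulo $\delta$ occurs once. So the rectangle contains every symbol exactly once. For $b\times a$ rectangles, exchange $p'$ and $q'$.
\end{proof}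

\begin{thebibliography}{1}
\bibitem{FPLS} \emph{Factor Pair Latin Squares}, \texttt{http://ajc.maths.uq.edu.au/pdf/69/ajc\_v69\_p041.pdf}.
\end{thebibliography}

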